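\title{Making a Countryman line minimal without adding reals}

\begin{abstract}
A Countryman line is an uncountable linear order whose square, ordered coordinatewise, is a union of countably many chains. We prove that for every Countryman line $\mathbf C$ there is a proper forcing which adds no reals and in whose generic extension $\mathbf C$ embeds into each of its uncountable suborders. The forcing is a single totally proper poset, not an iteration. Its conditions are countable systems of approximate embeddings of a tree of intervals, some of which make demands on the others. As a consequence one can force, without adding reals, the continuum hypothesis together with the statement that all uncountable suborders of all finite lexicographic powers of $\mathbf C$ are minimal and pairwise bi-embeddable. The hypothesis cannot be weakened from ``Countryman'' to ``Aronszajn''.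
\end{abstract}

\section{Introduction}

Maps between linear orders are called \emph{increasing} or \emph{decreasing} when they are strictly so, and an \emph{embedding} is an increasing map. The reverse of an order $L$ is $L^*$. An order is \emph{separable} if some countable subset meets every nonempty open interval, the endpoints $\pm\infty$ being allowed.

An uncountable linear order is \emph{minimal} if it embeds into each of its uncountable suborders. The simplest examples are $\omega_1$ and $\omega_1^*$, since every uncountable subset of $\omega_1$ has order type $\omega_1$. A linear order is an \emph{Aronszajn line} if it is uncountable, has no uncountable separable suborder, and neither $\omega_1$ nor $\omega_1^*$ embeds into it. A minimal order that is not an Aronszajn line has one of these three kinds of suborders and therefore embeds into it. So the Aronszajn lines are the orders for which minimality does not reduce to a statement about $\omega_1$, $\omega_1^*$ or separable orders.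

A \emph{Countryman line} is an uncountable linear order $\mathbf C$ whose square $\mathbf C^2$, with $(x,y)\le(x',y')$ iff $x\le x'$ and $y\le y'$, is a union of countably many chains. Every Countryman line is an Aronszajn line (Lemma~\ref{lem:aron}). The graph of a decreasing partial map from $\mathbf C$ to $\mathbf C$ meets each chain of $\mathbf C^2$ in at most one point, so every such map is countable. Hence $\mathbf C$ cannot contain copies of both $X$ and $X^*$ for an uncountable $X$: the two copies would be matched by an uncountable decreasing map. In this sense all uncountable parts of $\mathbf C$ point in the same direction. The property survives in every extension in which $\mathbf C$ stays uncountable, because a chain remains a chain. It is therefore reasonable to guess that $\mathbf C$ can be made minimal by forcing. The sharper question is whether this can be done without adding reals, which is what one needs in order to keep the continuum hypothesis. The following question is posed in \cite{structure}.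

\begin{quote}
\emph{If $\mathbf C$ is a Countryman line, is there a proper forcing which adds no reals and makes $\mathbf C$ minimal?}
\end{quote}

The answer is yes. Throughout, $V$ is the ground model, and we work in ZFC.

\begin{theorem}\label{thm:main}
Let $\mathbf C$ be a Countryman line. There is a forcing notion $\mathbb P$ such that for all sufficiently large regular $\theta$, every countable $M\prec H(\theta)$ containing $\mathbb P$, $\mathbf C$ and the auxiliary objects fixed in Section~\ref{sec:tree}, and every $p\in\mathbb P\cap M$, there is a decreasing sequence below $p$ of conditions in $M$ which meets every dense open set $D\in M$ of $\mathbb P$ and has a lower bound in $\mathbb P$. Hence $\mathbb P$ is proper and adds no new $\omega$-sequences of ground model elements, in particular no reals. In $V^{\mathbb P}$, the line $\mathbf C$ embeds into each of its uncountable suborders.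
\end{theorem}

\begin{theorem}\label{thm:ch}
For every Countryman line $\mathbf C$ there is a proper forcing adding no reals such that in the extension CH holds and all uncountable suborders of all finite lexicographic powers $\mathbf C^n$ $(1\le n<\omega)$ are minimal and pairwise bi-embeddable.
\end{theorem}

\begin{proposition}\label{prop:sharp}
If $\mathbf C$ is a Countryman line, then $\mathbf C+\mathbf C^*$ is an Aronszajn line which is not minimal in any outer model $W\supseteq V$ with $\omega_1^W=\omega_1^V$, whether or not reals are added.
\end{proposition}

Proper forcing preserves $\omega_1$, so Proposition~\ref{prop:sharp} shows that ``Countryman'' cannot be weakened to ``Aronszajn'' in Theorem~\ref{thm:main}.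

Two difficulties stand in the way of Theorem~\ref{thm:main}. A forcing that adds no reals adds no map between two countable ground model sets, so every countable part of a new embedding is an old object, and the natural conditions are countable approximations to embeddings. But a decreasing sequence of such approximations need not have a lower bound, so the sequence has to be steered. Second, a forcing that embeds $\mathbf C$ into a given suborder also creates new suborders, and these must receive embeddings too. One device resolves both difficulties: whenever an argument with an elementary submodel meets an obstruction, the obstruction contains a subtree, and the forcing is allowed to start a new embedding into that subtree.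

Section~\ref{sec:background} collects the background and proves Proposition~\ref{prop:sharp}. Section~\ref{sec:tree} replaces $\mathbf C$ by a tree $T$ with countably many partial maps and reduces minimality to a statement about $T$. Section~\ref{sec:idea} shows the device in the smallest case. The forcing is defined in Section~\ref{sec:forcing} and analyzed in Sections~\ref{sec:room}--\ref{sec:fusion}, and Theorem~\ref{thm:ch} is proved in Section~\ref{sec:ch}.

\section{Background}\label{sec:background}

\subsection{Elementary submodels and proper forcing}

For a regular uncountable $\theta$, $H(\theta)$ is the set of all sets whose transitive closure has size less than $\theta$; ``sufficiently large'' means that the objects under discussion and their power sets belong to $H(\theta)$. Let $M\prec H(\theta)$ be countable. We use the following standard facts under the name \emph{elementarity}. An object definable in $H(\theta)$ from parameters in $M$ belongs to $M$, and an existence statement with parameters in $M$ that is true in $H(\theta)$ has a witness in $M$. A countable set that is an element of $M$ is a subset of $M$. The set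 $\delta=M\cap\omega_1$ is a countable limit ordinal. A statement $\varphi(\gamma)$ with parameters in $M$ that holds for all $\gamma<\delta$ holds for all $\gamma<\omega_1$, since the least counterexample would be in $M$. Finally, for every $w\in H(\theta)$ the set of all $N\cap\omega_1$ with $w\in N\prec H(\theta)$ countable contains a club, as a continuous $\in$-chain of such $N$ shows.

In a forcing notion $\mathbb P$, $q\le p$ means that $q$ is stronger, and a sequence of conditions is \emph{decreasing} if $p_{n+1}\le p_n$ for all $n$. A condition $q$ is \emph{$(M,\mathbb P)$-generic} if for every dense open $D\in M$ each extension of $q$ is compatible with an element of $D\cap M$. The forcing $\mathbb P$ is \emph{proper} if for all sufficiently large regular $\theta$ and all countable $M\prec H(\theta)$ containing $\mathbb P$ and some fixed parameter, every $p\in\mathbb P\cap M$ has an $(M,\mathbb P)$-generic extension. Proper forcing preserves $\omega_1$, and a two-step iteration of proper forcings is proper.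

We call $\mathbb P$ \emph{totally proper} if for all such $M$ and $p$ there is a decreasing sequence below $p$ of conditions in $M$ that meets every dense open $D\in M$ and has a lower bound $q$. Such a $q$ lies below an element of $D\cap M$ for each such $D$, so it is $(M,\mathbb P)$-generic and $\mathbb P$ is proper. Moreover $\mathbb P$ adds no $\omega$-sequence of ground model elements. Indeed, let $p\Vdash\dot g:\omega\to V$ and take $M\ni p,\dot g$. For each $n$ the conditions that decide $\dot g(n)$ or are incompatible with $p$ form a dense open set in $M$. So $q\le p$ decides every $\dot g(n)$ and forces $\dot g$ to equal a function in $V$. A $\sigma$-closed forcing, one in which every decreasing $\omega$-sequence has a lower bound, is totally proper, because $M$ contains only countably many dense open sets.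

\subsection{Countryman lines and Aronszajn lines}

If no countable subset of a linear order is cofinal, a recursion of length $\omega_1$ embeds $\omega_1$ into it. So every subset of an Aronszajn line has a countable cofinal subset and, symmetrically, a countable coinitial subset.

\begin{lemma}\label{lem:aron}
Every Countryman line is an Aronszajn line.
\end{lemma}

\begin{proof}
Let $\mathbf C^2=\bigcup_kK_k$ with each $K_k$ a chain, and let $X\subseteq\mathbf C$ be uncountable. For $x\in X$ let $K_k^x=\{y\in X:(x,y)\in K_k\}$. These sets cover $X$ as $k$ varies, so one of them is uncountable, and there is a $k$ such that $K_k^x$ is uncountable for all $x$ in an uncountable set $X'\subseteq X$. If $x<x'$, $y\in K^x_k$ and $y'\in K_k^{x'}$, then $y\le y'$ because $K_k$ is a chain. If $X\cong\omega_1$, take $x<x'$ in $X'$; then $K_k^x$ is both unbounded and bounded by a point of $K_k^{x'}$, which is absurd. If $D\subseteq X$ is countable and dense, choose for $x\in X'$ points $y_x<y'_x<y''_x$ of $K_k^x$ and $d_x\in D$ with $y_x<d_x<y''_x$. Some $x<x'$ in $X'$ have $d_x=d_{x'}$, and then $y''_x>y_{x'}$, again a contradiction. Finally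 $\mathbf C^*$ is Countryman, with the same chains, so $\omega_1$ does not embed into $\mathbf C^*$.
\end{proof}

\begin{lemma}\label{lem:powers}
Let $\mathbf C$ be a Countryman line. For $1\le n<\omega$ the coordinatewise order on $\mathbf C^n$ is a union of countably many chains. The lexicographic square $\mathbf C\times_{\mathrm{lex}}\mathbf C$ is a Countryman line.
\end{lemma}

\begin{proof}
Let $\mathbf C^2=\bigcup_kK_k$ as above. Color $x\in\mathbf C^n$ by a finite sequence of indices $k_{rs}$, $r<s$, with $(x_r,x_s)\in K_{k_{rs}}$. If $x$ and $y$ are incomparable, there are $r\ne s$ with $x_r<y_r$ and $x_s>y_s$. Then the projections of $x$ and $y$ to the coordinates $r,s$ are incomparable in $\mathbf C^2$, so $x$ and $y$ have different colors. Thus each of the countably many color classes is a chain. Let $L=\mathbf C\times_{\mathrm{lex}}\mathbf C$. If $a\le a'$ and $b\le b'$ then $(a,b)\le(a',b')$ in $L$. So the bijection $(a,b,d,e)\mapsto((a,b),(d,e))$ from $\mathbf C^4$ onto $L^2$ preserves $\le$ and maps chains to chains.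
\end{proof}

Let $L$ be a linear order and $D\subseteq L$. For $a,b\in L\setminus D$ write $a\sim_Db$ if no element of $D$ lies between $a$ and $b$. This is an equivalence relation on $L\setminus D$. Its classes are convex in $L$: a point between two equivalent points is not in $D$ and is equivalent to both.

\begin{lemma}\label{lem:cuts}
If $L$ is an Aronszajn line and $D\subseteq L$ is countable, there are only countably many $\sim_D$-classes.
\end{lemma}

\begin{proof}
Let $S$ consist of $D$ and one point from each class; we show that $S$ is separable, hence countable. Let $D'\supseteq D$ be the countable set obtained by adding a point of $S\cap(a,b)$ for all $a<b$ in $D\cup\{\pm\infty\}$ with $S\cap(a,b)\ne\emptyset$. Let $a,b\in S\cup\{\pm\infty\}$ and $e\in S\cap(a,b)$. If $e\in D$, or if $a,b\in D\cup\{\pm\infty\}$, then $(a,b)$ meets $D'$. Otherwise $e$ and one of the endpoints are distinct elements of $S\setminus D$, so they are inequivalent, and a point of $D$ lies between them and hence in $(a,b)$.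
\end{proof}

\begin{lemma}\label{lem:filtration}
Let $L$ be an Aronszajn line. Put $L_0=\emptyset$, let $L_{\alpha+1}$ consist of $L_\alpha$ and one point from each $\sim_{L_\alpha}$-class, and take unions at limits. Then each $L_\alpha$ $(\alpha<\omega_1)$ is countable and $\bigcup_{\alpha<\omega_1}L_\alpha=L$. In particular $|L|=\aleph_1$.
\end{lemma}

\begin{proof}
Countability follows from Lemma~\ref{lem:cuts} by induction. Suppose that $c\in L$ lies in no $L_\alpha$, and let $p_\alpha\in L_{\alpha+1}$ be the point chosen from the $\sim_{L_\alpha}$-class of $c$. Suppose $p_\alpha<c$ for uncountably many $\alpha$. If $\alpha<\alpha'$ are two of these, then $p_\alpha\in L_{\alpha'}$, and $p_\alpha$ does not lie between $p_{\alpha'}$ and $c$, so $p_\alpha<p_{\alpha'}$. Thus $\omega_1$ embeds into $L$. Otherwise $p_\alpha>c$ for uncountably many $\alpha$, and $\omega_1^*$ embeds into $L$ in the same way.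
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
The definition of an Aronszajn line is symmetric, so $\mathbf C$ and $\mathbf C^*$ are both Aronszajn. A copy of $\omega_1$ or $\omega_1^*$ in $\mathbf C+\mathbf C^*$ would have an uncountable part, which is again such a copy, in one of the two summands. Let $X\subseteq\mathbf C+\mathbf C^*$ have a countable dense set $D$. The part $X_0$ of $X$ in the first summand is an initial segment of $X$, and $D\cap X_0$ together with $\max X_0$, if it exists, is dense in $X_0$: a nonempty interval of $X_0$ either contains $\max X_0$ or includes a nonempty interval of $X$ with right endpoint in $X_0$. So $X_0$ is countable, and symmetrically so is the other part. Hence $\mathbf C+\mathbf C^*$ is Aronszajn.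

By Lemma~\ref{lem:filtration}, $|\mathbf C|=\aleph_1$ in $V$, so $\mathbf C$ is uncountable in $W$. If $\mathbf C+\mathbf C^*$ were minimal in $W$, it would embed into $\mathbf C$, and the restriction of the embedding to $\mathbf C^*$ would be a decreasing map $f:\mathbf C\to\mathbf C$ in $W$. The graph of $f$ is uncountable in $W$ and meets each of the countably many chains that cover $\mathbf C^2$ in at most one point, a contradiction.
\end{proof}

\section{A tree of intervals with countably many partial maps}\label{sec:tree}

Fix a Countryman line $\mathbf C$. Let $L=\mathbf C\times_{\mathrm{lex}}\mathbf C$, which is Countryman and hence Aronszajn. Fix $c_0\in\mathbf C$ and identify $\mathbf C$ with $\mathbf C\times\{c_0\}\subseteq L$. We shall work with a tree of uncountable intervals, and the reason for passing from $\mathbf C$ to $L$ is that in $L$ each point $c\in\mathbf C$ has an uncountable interval $\{c\}\times\mathbf C$ of its own; this is used only in Lemma~\ref{lem:reduction}. Fix $\langle L_\alpha:\alpha<\omega_1\rangle$ as in Lemma~\ref{lem:filtration}, write $\sim_\alpha$ for $\sim_{L_\alpha}$, and let the \emph{stage}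 $\operatorname{st}(a)$ of $a\in L$ be the $\alpha$ with $a\in L_{\alpha+1}\setminus L_\alpha$.

\subsection{Increasing maps between points of the same stage}

A chain in $L^2$ need not be the graph of a function, and countably many partial functions send a given point to only countably many points. But each stage is countable, and between points of the same stage the chains can be cut into increasing functions.

\begin{lemma}\label{lem:H}
There are increasing partial maps $H_n:L\rightharpoonup L$ $(n<\omega)$ that preserve the stage, such that whenever $\operatorname{st}(a)=\operatorname{st}(b)$ there is an $n$ with $H_n(a)=b$.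
\end{lemma}

\begin{proof}
Let $L^2=\bigcup_kK'_k$ with each $K'_k$ a chain, and fix injections $e_\alpha:L_{\alpha+1}\setminus L_\alpha\to\omega$. For $k,i,j<\omega$ let $H_{kij}$ be the set of $(a,b)\in K'_k$ such that $a$ and $b$ have the same stage $\alpha$, $e_\alpha(a)=i$ and $e_\alpha(b)=j$. It contains at most one pair for each $\alpha$, so two distinct pairs in it have different stages and differ in both coordinates. Being a chain, $H_{kij}$ is therefore an increasing partial map. Every pair of points of the same stage lies in some $H_{kij}$. Enumerate these maps as $H_n$.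
\end{proof}

We want the maps $H_n$ to act on $\sim_\varepsilon$-classes. This works for club many $\varepsilon$.

\begin{lemma}\label{lem:club}
There is a club of $\varepsilon<\omega_1$ such that for all $n$ and all $a,a'\in\operatorname{dom}H_n\setminus L_\varepsilon$ we have $a\sim_\varepsilon a'$ iff $H_n(a)\sim_\varepsilon H_n(a')$.
\end{lemma}

\begin{proof}
It suffices to treat $\varepsilon=N\cap\omega_1$, where $N\prec H(\theta)$ is countable and contains $L$, $\langle L_\alpha\rangle$ and $\langle H_n\rangle$. We have $N\cap L=L_\varepsilon$: for $\alpha<\varepsilon$ the countable set $L_\alpha$ is in $N$, so $L_\alpha\subseteq N$, and for $a\in N\cap L$ we have $\operatorname{st}(a)\in N$. Let $a<a'$ in $\operatorname{dom}H_n\setminus L_\varepsilon$. Their images are not in $L_\varepsilon$, as stages are preserved. Suppose $H_n(a)<c<H_n(a')$ with $c\in L_\varepsilon$. The set $I=\{d\in\operatorname{dom}H_n:H_n(d)<c\}$ is an initial segment of $\operatorname{dom}H_n$ and belongs to $N$. It has a countable cofinal subset, hence one that is an element of $N$ and so a subset of $N$. Since $a\in I\setminus N$, there is $d\in I\cap N\subseteq L_\varepsilon$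 with $a<d$, and $d<a'$ because $a'\notin I$. So $a\not\sim_\varepsilon a'$. The map $H_n^{-1}$ is also an increasing, stage preserving element of $N$, and the same argument applied to it gives the other implication.
\end{proof}

\subsection{The tree}

The equivalence in Lemma~\ref{lem:club} also holds for $\varepsilon=0$, where all points are equivalent. Let $\langle\varepsilon_\nu:\nu<\omega_1\rangle$ be the increasing continuous enumeration of $0$ together with a club of limit ordinals as in Lemma~\ref{lem:club}. Let $T_\nu$ be the set of \emph{uncountable} $\sim_{\varepsilon_\nu}$-classes, each tagged with its \emph{level} $\operatorname{ht}(t)=\nu$, and let $T=\bigcup_{\nu<\omega_1}T_\nu$. Thus $T_0=\{L\}$. For $\alpha\le\beta$ we have $L_{\varepsilon_\alpha}\subseteq L_{\varepsilon_\beta}$, so each $t\in T_\beta$ is included in a unique $\sim_{\varepsilon_\alpha}$-class. This class is uncountable; it is the \emph{restriction} $t|\alpha\in T_\alpha$, and we say that $t$ \emph{extends}, or \emph{lies over}, $t|\alpha$. Each level is a family of disjoint convex subsets of $L$ and is ordered as such. For $B\subseteq T$, $t\in T$ and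 $\beta\ge\operatorname{ht}(t)$ let
\[
B[t,\beta]=\{v\in B\cap T_\beta: v\text{ extends }t\}.
\]
For $u,v\in T_\alpha$ put $h_n(u)=v$ iff $H_n(a)\in v$ for some $a\in u\cap\operatorname{dom}H_n$.

\begin{lemma}\label{lem:tree}
The following hold.
\begin{itemize}
\item[(T1)] Each level is countable, and $T[t,\beta]\ne\emptyset$ for all $t\in T$ and $\beta\ge\operatorname{ht}(t)$.
\item[(T2)] If $u,v$ are on the same level and $u|\alpha<v|\alpha$, then $u<v$.
\item[(T3)] If $\delta$ is a limit and $x\ne y$ are in $T_\delta$, then $x|\gamma\ne y|\gamma$ for all sufficiently large $\gamma<\delta$.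
\item[(T4)] There is no sequence $\langle t_\nu:\nu<\omega_1\rangle$ with $t_\nu\in T_\nu$ and $t_{\nu'}|\nu=t_\nu$ for $\nu\le\nu'$.
\item[(H1)] Each $h_n$ is a level preserving partial map $T\rightharpoonup T$ that is increasing on each level.
\item[(H2)] If $h_n(u)=v$, then $h_n(u|\gamma)=v|\gamma$ for all $\gamma\le\operatorname{ht}(u)$.
\item[(H3)] If $x,y$ are on the same level, then $h_n(x)=y$ for some $n$.
\end{itemize}
\end{lemma}

\begin{proof}
(T1) Levels are countable by Lemma~\ref{lem:cuts}. The set $t\setminus L_{\varepsilon_\beta}$ is uncountable and is a union of countably many $\sim_{\varepsilon_\beta}$-classes, one of which is uncountable.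

(T2) We have $u\subseteq u|\alpha$ and $v\subseteq v|\alpha$.

(T3) Some $c\in L_{\varepsilon_\delta}=\bigcup_{\gamma<\delta}L_{\varepsilon_\gamma}$ lies between $x$ and $y$. If $c\in L_{\varepsilon_\gamma}$, then points of $x$ are not $\sim_{\varepsilon_\gamma}$-equivalent to points of $y$.

(T4) Given such a sequence, pick $a_\nu\in t_\nu$. Choose $\nu_\iota$ $(\iota<\omega_1)$ increasing so that $a_{\nu_\iota}\in L_{\varepsilon_{\nu_{\iota'}}}$ for $\iota<\iota'$. The convex sets $t_{\nu_{\iota'}}$, $\iota'>\iota$, decrease and omit $a_{\nu_\iota}$, so they all lie on one side of $a_{\nu_\iota}$. The side is the same for uncountably many $\iota$, and the corresponding points $a_{\nu_\iota}$ form a copy of $\omega_1$ or of $\omega_1^*$ in $L$.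

(H1) By Lemma~\ref{lem:club}, points of $u\cap\operatorname{dom}H_n$ have equivalent images, so $h_n(u)$ is well defined. If $u<u'$ are in $\operatorname{dom}h_n$, witnessed by $a\in u$ and $a'\in u'$, then $H_n(a)<H_n(a')$ are inequivalent, so $h_n(u)<h_n(u')$.

(H2) A witness $a\in u$ with $H_n(a)\in v$ satisfies $a\in u|\gamma$ and $H_n(a)\in v|\gamma$.

(H3) Let $x,y\in T_\nu$. The set $L_{\varepsilon_\nu+1}\setminus L_{\varepsilon_\nu}$ contains a point $a\in x$ and a point $b\in y$. Both have stage $\varepsilon_\nu$, so $H_n(a)=b$ for some $n$.
\end{proof}

Properties (T1)--(T4) use only that $L$ is Aronszajn. From here on, the covering of $L^2$ by chains enters only through (H1)--(H3). The \emph{auxiliary objects} of Theorem~\ref{thm:main} are $L$, $\langle L_\alpha\rangle$, $\langle H_n\rangle$, $\langle\varepsilon_\nu\rangle$, $T$ and $\langle h_n\rangle$.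

\subsection{Reduction to the tree}

Call $Y\subseteq T$ \emph{tall} if it is closed under restriction and meets every level. A \emph{tree embedding into $Y$} is a level preserving map $f:\bigcup_{\alpha\in E}T_\alpha\to Y$, with $E\subseteq\omega_1$ unbounded, which is increasing on each level and satisfies $f(x)|\alpha=f(x|\alpha)$ whenever $\alpha\le\operatorname{ht}(x)$ are both in $E$.

\begin{lemma}\label{lem:reduction}
Let $V[G]$ be a generic extension with the same $\omega_1$, and let $T$ be the tree constructed in $V$. If in $V[G]$ there is a tree embedding into every tall $Y\subseteq T$, then $\mathbf C$ is minimal in $V[G]$.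
\end{lemma}

\begin{proof}
Since $|\mathbf C|=\aleph_1$ in $V$, the line $\mathbf C$ is uncountable in $V[G]$. Work in $V[G]$, let $X\subseteq\mathbf C\subseteq L$ be uncountable, and let $Y=\{t\in T:t\cap X\text{ is uncountable}\}$. Then $Y$ is closed under restriction. For each $\nu$ the uncountable set $X\setminus L_{\varepsilon_\nu}$ is split into countably many pieces by the $\sim_{\varepsilon_\nu}$-classes, so some class meets $X$ in an uncountable set. That class is not countable in $V$, so it belongs to $T_\nu$. Thus $Y$ is tall. Let $f$ be a tree embedding into $Y$, defined on the levels in $E$.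

In $V$, let $P\subseteq\mathbf C$ be countable, cofinal and coinitial. Then $\mathbf C$ is the union of $P$ and the intervals $(a,b)$ with $a<b$ in $P$, so one such interval $(a,b)$ is uncountable. For $c\in\mathbf C$ choose $\gamma_c\in E$ such that the points $(c,a)$ and $(c,b)$ of $L$ belong to $L_{\varepsilon_{\gamma_c}}$. The open interval of $L$ between these points is $\{c\}\times(a,b)$, and every $\sim_{\varepsilon_{\gamma_c}}$-class that meets it is included in it. As the interval is uncountable in $V$, one of these countably many classes is uncountable in $V$. So there is $u_c\in T_{\gamma_c}$ with $u_c\subseteq\{c\}\times\mathbf C$. Since $f(u_c)\in Y$, we can choose $g(c)\in f(u_c)\cap X$.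

Let $c<d$ and $\gamma=\min(\gamma_c,\gamma_d)$. One of $u_c,u_d$ is on level $\gamma$. If $u_c|\gamma=u_d|\gamma$, that one would include the other, but $u_c$ and $u_d$ are disjoint. So $u_c|\gamma\ne u_d|\gamma$, and $u_c|\gamma<u_d|\gamma$ because points of $u_c$ are below points of $u_d$. Hence
\[
g(c)\in f(u_c)\subseteq f(u_c)|\gamma=f(u_c|\gamma)<f(u_d|\gamma)=f(u_d)|\gamma\supseteq f(u_d)\ni g(d),
\]
and $g:\mathbf C\to X$ is an embedding.
\end{proof}

A tall set may have dead ends. A \emph{pruned tree} is a nonempty $B\subseteq T$ that is closed under restriction and satisfies $B[t,\beta]\neq\emptyset$ for all $t\in B$ and $\beta\ge\operatorname{ht}(t)$. The next lemma is how pruned trees will arise: a set in $M$ that contains all restrictions of a node on level $\delta$ cannot be thin.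

\begin{lemma}\label{lem:pruning}
Let $M\prec H(\theta)$ be countable and contain $T$, let $\delta=M\cap\omega_1$, $s\in T_\delta$ and $\alpha<\delta$. Let $Z\in M$ be a set of extensions of $s|\alpha$ that is closed under restriction to levels $\ge\alpha$ and contains $s|\gamma$ for all $\gamma\in[\alpha,\delta)$. Then there is a pruned tree $B$ with $s|\alpha\in B\subseteq Z\cup\{s|\gamma:\gamma<\alpha\}$.
\end{lemma}

\begin{proof}
Let $Z'$ be the set of $u\in Z$ with $Z[u,\beta]\ne\emptyset$ for all $\beta\ge\operatorname{ht}(u)$. The level $T_\alpha$ is a countable element of $M$, so $s|\alpha\in M$. We have $s|\beta\in Z[s|\alpha,\beta]$ for $\beta\in[\alpha,\delta)$, so $s|\alpha\in Z'$ by elementarity. If $u\in Z'$ and $\alpha\le\gamma\le\operatorname{ht}(u)$, then $u|\gamma\in Z'$, as witnessed by the restrictions of $u$ and the extensions of $u$ in $Z$. Let $u\in Z'$ and $\beta>\operatorname{ht}(u)$. For each $\beta'\ge\beta$ some element of the countable set $Z[u,\beta]$ has an extension in $Z\cap T_{\beta'}$. So one $u'\in Z[u,\beta]$ has extensions in $Z$ on uncountably many levels, hence, by restriction, on all higher levels,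 and $u'\in Z'$. Therefore $B=Z'\cup\{s|\gamma:\gamma<\alpha\}$ is a pruned tree.
\end{proof}

\section{The idea in the smallest case}\label{sec:idea}

This section explains the definition of the forcing; nothing in it is used later. Fix a pruned tree $B$ and try to force a tree embedding into $B$. Let $\mathbb P_B$ consist of pairs $p=(\alpha_p,f^p)$ with $f^p:T_{\alpha_p}\to B\cap T_{\alpha_p}$ increasing, and let $q\le p$ if $\alpha_q\ge\alpha_p$ and $f^q(u)|\alpha_p=f^p(u|\alpha_p)$ for all $u\in T_{\alpha_q}$.

Let $M\prec H(\theta)$ be countable, $\delta=M\cap\omega_1$, and let $p_n=(\alpha_n,f_n)\in M$ be decreasing with $\alpha_n\to\delta$. For $x\in T_\delta$ the nodes $f_n(x|\alpha_n)$ extend one another. The sequence $(p_n)$ has a lower bound exactly when, for every $x\in T_\delta$, some node $f(x)\in B\cap T_\delta$ lies over all $f_n(x|\alpha_n)$. Indeed, if $q$ is a lower bound and $w\in T_{\alpha_q}$ extends $x$, then $f^q(w)|\delta$ is such a node; conversely such an $f$ is increasing by (T3) and (T2). Only countably many branches below level $\delta$ continue to level $\delta$, so nothing makes this automatic. We have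 to choose the values $f(x)$ in advance, one after another, and meet the dense sets of $M$ while keeping finitely many values already chosen.

\medskip
\noindent\emph{One value.} Let $p\in M$, $\alpha=\alpha_p$, $x\in T_\delta$ and $x'\in B\cap T_\delta$ with $f^p(x|\alpha)=x'|\alpha$, and let $D\in M$ be dense open. We want $q\le p$ in $D\cap M$ with $f^q(x|\alpha_q)=x'|\alpha_q$. Neither $x$ nor $x'$ is in $M$. But by (H3) there is $l$ with $h_l(x)=x'$, the map $h_l$ is in $M$, and by (H2) the requirement reads $f^q(x|\alpha_q)=h_l(x|\alpha_q)$. So consider the set $Z\in M$ of all $u$ over $x|\alpha$ with $h_l(u)\in B$ for which there is \emph{no} $q\le p$ in $D$ with $\alpha_q\le\operatorname{ht}(u)$ and $f^q(u|\alpha_q)=h_l(u|\alpha_q)$. If $x|\gamma\notin Z$ for some $\gamma\in[\alpha,\delta)$, there is such a $q$ for $x|\gamma\in M$, hence one in $M$, and we are done. Otherwise Lemma~\ref{lem:pruning} gives a pruned tree $B'$ such that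
\[
\text{every } q\le p \text{ in } D \text{ differs from } h_l \text{ at every node of } B'\cap T_{\alpha_q}.
\]
In $\mathbb P_B$ the argument stops here. It would end in a contradiction if some $p'\le p$ could \emph{promise} that every $q\le p'$ agrees with $h_l$ at some node of $B'\cap T_{\alpha_q}$, for then any $q\le p'$ in $D$ refutes the displayed statement. So we enlarge the conditions to let them carry promises.

\medskip
\noindent\emph{The form of a promise.} A promise must supply witnesses on all later levels. One witness per level, chosen coherently, would be a branch as excluded by (T4). Instead, the promise is a second increasing map $f':T_{\alpha_q}\to B'\cap T_{\alpha_q}$, extended along with $f$, together with the demand that $f(u)=h_l(u)$ for all $u$ in the range of $f'$. By (H1) the demands are compatible with $f$ being increasing, and by (H2) they are compatible with restriction. The price is that $f'$ also needs values on level $\delta$. The argument above, applied to $f'$, produces a third map that makes demands on $f'$ and through it on $f$, and so on. This leads to a recursion on finite rank.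

\medskip
\noindent\emph{Several values.} If values $h_{l_k}(x_k)$ at points $x_0,\dots,x_{m-1}\in T_\delta$ have to be kept, the obstruction seems to be a set of $m$-tuples. A second use of (H3) turns it into a subset of $T$: fix any $s\in T_\delta$ and $n_k$ with $h_{n_k}(s)=x_k$, and let a node $u$ stand for the tuple of the $h_{n_k}(u)$. The demands then say that the $k$th map sends $h_{n_k}(u)$ to $h_{l_k}(h_{n_k}(u))$.

\medskip
\noindent\emph{New suborders.} Let $\dot Y\in M$ be a name for a tall set and $t\in T_\delta$; ignore the values to be kept. Let $Z$ be the set of $u$ over $t|\alpha_p$ such that no $q\le p$ with $\alpha_q\le\operatorname{ht}(u)$ forces a restriction of $u$ out of $\dot Y$. If for each $t\in T_\delta$ in turn some $t|\gamma$ escapes the corresponding $Z$, the lower bound of the sequence forces $\dot Y\cap T_\delta=\emptyset$, which is impossible. So at some step $Z$ includes a pruned tree $B'$, and a new map $f'$ into $B'$ is forced to take its values in $\dot Y$. Because promises are embeddings, the promise is the tree embedding that Lemma~\ref{lem:reduction} asks for.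

\section{The forcing}\label{sec:forcing}

\subsection{Targets}

A target describes one of the maps in a condition: the tree into which it goes and the demands it makes on other maps.

\begin{definition}
By recursion on a finite rank, a \emph{target} is a triple
\[
\tau=\bigl(\eta,\ \langle(\tau(j),n^\tau_j,l^\tau_j):j<m_\tau\rangle,\ B_\tau\bigr),
\]
where $\eta<\omega_1$, $m_\tau<\omega$, the $\tau(j)$ are targets of smaller rank, called the \emph{components} of $\tau$, $n^\tau_j,l^\tau_j<\omega$, and $B_\tau$ is a pruned tree such that for all $s\in B_\tau$ and $j<m_\tau$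
\[
\xi^\tau_j(s)=h_{n^\tau_j}(s)\quad\text{and}\quad\zeta^\tau_j(s)=h_{l^\tau_j}\bigl(h_{n^\tau_j}(s)\bigr)
\]
are defined and $\zeta^\tau_j(s)\in B_{\tau(j)}$. The rank of $\tau$ is $0$ if $m_\tau=0$, and otherwise one more than the largest rank of a component.
\end{definition}

The intended reading is that if the map for $\tau$ takes the value $s$, then the map for $\tau(j)$ must send the point $\xi^\tau_j(s)$ to the value $\zeta^\tau_j(s)$. The ordinal $\eta$ is a tag that makes a fresh copy of any target available.

A demanded value makes further demands, and we follow them down. The set $S_\tau\subseteq\omega^{<\omega}$ of \emph{positions} of $\tau$ and the targets $\tau(\lambda)$, $\lambda\in S_\tau$, are defined as follows: $\emptyset\in S_\tau$ and $\tau(\emptyset)=\tau$; if $\lambda\in S_\tau$ and $j<m_{\tau(\lambda)}$, then $\lambda^\frown j\in S_\tau$ and $\tau(\lambda^\frown j)=\tau(\lambda)(j)$. The rank drops at each step, so $S_\tau$ is a finite tree. For $\lambda\ne\emptyset$ let $\lambda^-$ be $\lambda$ without its last entry. Define $\zeta^\tau_\lambda:B_\tau\to B_{\tau(\lambda)}$ and, for $\lambda\neq\emptyset$, $\xi^\tau_\lambda:B_\tau\to T$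 by
\[
\zeta^\tau_\emptyset=\mathrm{id},\qquad
\zeta^\tau_{\lambda^\frown j}=\zeta^{\tau(\lambda)}_j\circ\zeta^\tau_\lambda,\qquad
\xi^\tau_{\lambda^\frown j}=\xi^{\tau(\lambda)}_j\circ\zeta^\tau_\lambda .
\]
These are compositions of one-step maps along the path $\lambda$. Cutting the path at $\mu\in S_\tau$, or formally by induction on $|\lambda|$, we get $S_{\tau(\mu)}=\{\lambda:\mu^\frown\lambda\in S_\tau\}$ and
\begin{equation}\label{eq:compose}
\tau(\mu^\frown\lambda)=\tau(\mu)(\lambda),\qquad
\zeta^\tau_{\mu^\frown\lambda}=\zeta^{\tau(\mu)}_\lambda\circ\zeta^\tau_\mu,\qquad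
\xi^\tau_{\mu^\frown\lambda}=\xi^{\tau(\mu)}_\lambda\circ\zeta^\tau_\mu\quad(\lambda\ne\emptyset).
\end{equation}
By (H1) and (H2), all these maps preserve levels, are increasing on each level, and commute with restriction.

\subsection{Conditions}

\begin{definition}
Consider triples $p=(\alpha_p,J_p,\langle f^p_\tau:\tau\in J_p\rangle)$, where $\alpha_p<\omega_1$, $J_p$ is a countable set of targets closed under components, and each $f^p_\tau:T_{\alpha_p}\to B_\tau\cap T_{\alpha_p}$ is increasing. The \emph{nodes} of $p$ are the elements $b=(\tau,x)$ of $J_p\times T_{\alpha_p}$, and $f^p(b)=f^p_\tau(x)$ is the \emph{value} of $b$. For $j<m_\tau$, the node $b=(\tau,x)$ \emph{$j$-owns} the node $(\tau(j),\xi^\tau_j(f^p(b)))$ \emph{with link} $l^\tau_j$. A node that is not owned is a \emph{top}. The triple $p$ is a \emph{condition} if: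
\begin{itemize}
\item[(c1)] whenever $b=(\tau,x)$ $j$-owns $b'$, we have $f^p(b')=\zeta^\tau_j(f^p(b))$;
\item[(c2)] for every node $b'$ there is at most one pair $(b,j)$ such that $b$ $j$-owns $b'$;
\item[(c3)] there is no infinite sequence of nodes each of which is owned by the next one.
\end{itemize}
Put $q\le p$ if $\alpha_q\ge\alpha_p$, $J_q\supseteq J_p$ and $f^q_\tau(u)|\alpha_p=f^p_\tau(u|\alpha_p)$ for all $\tau\in J_p$ and $u\in T_{\alpha_q}$. The set of conditions is $\mathbb P$.
\end{definition}

The relation $\le$ is reflexive, and it is transitive because restricting twice is restricting once. The triple $(0,\emptyset,\emptyset)$ is a condition. Clause (c1) says that demands are met: if $b'=(\tau',y)$ is owned with link $l$, its value is $h_l(y)$. By (c2) the link of an owned node is unique. Clauses (c2) and (c3) are what makes it possible to extend a condition to a higher level. There the part of a map that lies over a node $b'$ receives infinitely many demands from the part over the owner of $b'$. By (c2) they come from a single source and so lie on the graph of a single $h_l$; demands with two different links would have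 no reason to be jointly increasing. By (c3) the chain of owners ends, so there is a place where the construction can start.

For a node $a=(\tau,x)$ of $p$ let $a_\emptyset=a$ and $a_\lambda=(\tau(\lambda),\xi^\tau_\lambda(f^p(a)))$ for $\emptyset\ne\lambda\in S_\tau$. These are nodes, as $J_p$ is closed under components. The \emph{cluster} of $a$ is $\operatorname{cl}(a)=\{a_\lambda:\lambda\in S_\tau\}$.

\begin{lemma}\label{lem:clusters}
Let $p\in\mathbb P$.
\begin{itemize}
\item[(a)] For a node $a=(\tau,x)$ we have $f^p(a_\lambda)=\zeta^\tau_\lambda(f^p(a))$, the node $j$-owned by $a_\lambda$ is $a_{\lambda^\frown j}$, and $(a_\mu)_\lambda=a_{\mu^\frown\lambda}$. So $\operatorname{cl}(a_\mu)=\{a_\lambda:\lambda\supseteq\mu\}$.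
\item[(b)] Every node is $a_\lambda$ for exactly one pair $(a,\lambda)$ with $a$ a top. Hence distinct tops have disjoint clusters, and for a top $a$ the clusters of $a_\mu$ and $a_{\mu'}$ are disjoint iff $\mu$ and $\mu'$ are incomparable.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $s=f^p(a)$ and use induction on $|\lambda|$. If $f^p(a_\lambda)=\zeta^\tau_\lambda(s)$, then $a_\lambda$ $j$-owns $(\tau(\lambda)(j),\xi^{\tau(\lambda)}_j(\zeta^\tau_\lambda(s)))=a_{\lambda^\frown j}$, and by (c1) the value of this node is $\zeta^{\tau(\lambda)}_j(\zeta^\tau_\lambda(s))=\zeta^\tau_{\lambda^\frown j}(s)$. For $\lambda\neq\emptyset$, \eqref{eq:compose} gives $(a_\mu)_\lambda=(\tau(\mu)(\lambda),\xi^{\tau(\mu)}_\lambda(\zeta^\tau_\mu(s)))=a_{\mu^\frown\lambda}$.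

(b) Given a node $b_0$, let $b_{i+1}$ $j_i$-own $b_i$ as long as $b_i$ is owned. By (c3) we reach a top $a=b_r$, and $b_0=a_\lambda$ for $\lambda=(j_{r-1},\dots,j_0)$ by (a). For uniqueness let $a_\lambda=a'_{\lambda'}$ with $a,a'$ tops, and use induction on $|\lambda|$. If one of $\lambda,\lambda'$ is empty, the node is not owned, so by (a) both are empty and $a=a'$. Otherwise (c2) shows that $\lambda$ and $\lambda'$ have the same last entry and $a_{\lambda^-}=a'_{\lambda'^-}$, and the induction hypothesis applies. In particular $\lambda\mapsto a_\lambda$ is injective for a top $a$, and the last statement follows from the description of $\operatorname{cl}(a_\mu)$ in (a).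
\end{proof}

So the nodes of a condition form a forest of finite trees. If $b=a_\lambda$ with $a$ a top, we call $a$ the top of $b$ and $\lambda$ its position.

\section{Finding room}\label{sec:room}

A linear order is \emph{rich} if it has a suborder isomorphic to $\mathbb Q$. Every countable linear order embeds into $\mathbb Q$, hence into every rich order, and every countable dense order without endpoints is isomorphic to $\mathbb Q$. A superset of a rich set is rich, a rich set minus finitely many points is rich, and the image of a rich set under an increasing map is rich. For subsets of an order, $A<w<A'$ means that $a<w<a'$ for all $a\in A$ and $a'\in A'$, and $A<A'$ is read in the same way.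

\subsection{Rich sets in pruned trees}

To extend an increasing map to a higher level $\beta$, we must map the countable order $T[x,\beta]$ into $B[s,\beta]$. This is possible once $B[s,\beta]$ is rich.

\begin{lemma}\label{lem:rich}
If $B$ is a pruned tree and $u\in B$, then $B[u,\beta]$ is rich for all sufficiently large $\beta<\omega_1$.
\end{lemma}

\begin{proof}
If some $w\in B$ had only one extension in $B$ on each higher level, these extensions and the restrictions of $w$ would contradict (T4). So every $w\in B$ has two extensions in $B$ on a common level. Splitting one of them again and extending the other, we get three. As levels are countable, there is a limit $\beta_0>\operatorname{ht}(u)$ such that each $w\in B$ of level below $\beta_0$ has three such extensions below $\beta_0$. Let $\beta\ge\beta_0$. Put $w_\emptyset=u$. Given $w_\sigma$, $\sigma\in2^{<\omega}$, of level below $\beta_0$, take extensions $w_{\sigma0}<w'_\sigma<w_{\sigma1}$ in $B$ on a common level below $\beta_0$, and let $c_\sigma\in B[w'_\sigma,\beta]$. If $\rho\supseteq\sigma0$ then $c_\rho$ extends $w_{\sigma0}$, so $c_\rho<c_\sigma$ by (T2); if $\rho\supseteq\sigma1$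 then $c_\rho>c_\sigma$. Thus $\{c_\sigma\}$ has no endpoints. Let $c_\sigma<c_\rho$. If $\sigma\subsetneq\rho$, then $\rho\supseteq\sigma1$ and $c_\sigma<c_{\rho0}<c_\rho$. If $\rho\subsetneq\sigma$, then $\sigma\supseteq\rho0$ and $c_\sigma<c_{\sigma1}<c_\rho$. If $\sigma,\rho$ are incomparable with longest common initial segment $\pi$, then $c_\pi$ lies between $c_\sigma$ and $c_\rho$. So $\{c_\sigma\}\cong\mathbb Q$.
\end{proof}

When one value $s|\beta$ is prescribed, we need room on both sides of it and close to it.

\begin{lemma}\label{lem:sides}
Let $M\prec H(\theta)$ be countable and contain the auxiliary objects, let $\delta=M\cap\omega_1$, let $B\in M$ be a pruned tree, $s\in B\cap T_\delta$ and $\beta_1<\delta$. For all sufficiently large $\beta<\delta$ the sets $\{v\in B[s|\beta_1,\beta]:v<s|\beta\}$ and $\{v\in B[s|\beta_1,\beta]:v>s|\beta\}$ are rich.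
\end{lemma}

\begin{proof}
We treat the second set; the first is symmetric. Let $Z$ be the set of $u$ such that $u$ is the largest element of $B[s|\beta_1,\operatorname{ht}(u)]$. Since $s|\beta_1\in T_{\beta_1}\subseteq M$, we have $Z\in M$. The set $Z$ has at most one element on each level. It is closed under restriction to levels $\gamma\ge\beta_1$: if $u'\in B[s|\beta_1,\gamma]$ and $u'>u|\gamma$, then an extension of $u'$ in $B$ on the level of $u$ is above $u$ by (T2). If $s|\gamma\in Z$ for all $\gamma\in[\beta_1,\delta)$, then by elementarity $Z$ meets every level $\ge\beta_1$, which contradicts (T4). So there are $\gamma\in[\beta_1,\delta)$ and $u'\in B[s|\beta_1,\gamma]$ with $u'>s|\gamma$. As $u'\in T_\gamma\subseteq M$, Lemma~\ref{lem:rich} and elementarity give $\beta_0\in[\gamma,\delta)$ such that $B[u',\beta]$ is rich for all $\beta\ge\beta_0$. For $\beta\in[\beta_0,\delta)$ this set is included in the second set by (T2).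
\end{proof}

\subsection{Filling a cluster}

Richness alone does not suffice when one map makes demands on another.

\begin{example}
Suppose that $f_0:\mathbb Q\to\mathbb Q$ and $f_1:\mathbb Q\cup\{\sqrt2\}\to\mathbb Q$ are to be increasing, with the demand that $f_1(w)=w$ for all $w$ in the range of $f_0$. If $f_0$ is the identity, there is no value left for $f_1(\sqrt2)$. If the range of $f_0$ is $D=\mathbb Q\setminus[1,2]$, which is isomorphic to $\mathbb Q$, let $f_1$ be the identity on $D$ and embed the countable set $(\mathbb Q\cup\{\sqrt2\})\cap[1,2]$ into $\mathbb Q\cap(1,2)$. So the range of $f_0$ must leave a rich gap at the cut made by each point of the domain of $f_1$.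
\end{example}

In general there are countably many cuts, possibly dense, and all can be respected at once.

\begin{lemma}\label{lem:sparse}
Let $U$ be a rich order, $O$ a countable order, and $\mathcal I$ a countable family of initial segments of $U$. There is an increasing $g:O\to U$ whose range $R$ has the property that $\{w\in U:R\cap I<w<R\setminus I\}$ is rich for every $I\in\mathcal I$.
\end{lemma}

\begin{proof}
Passing to a suborder and intersecting the members of $\mathcal I$ with it, we may assume $U=\mathbb Q$. Let $z(I)=\sup I\in[-\infty,\infty]$. A Cantor set in $(0,1)$ is homeomorphic to its square, whose vertical sections give uncountably many pairwise disjoint Cantor sets in $(0,1)$. So there is a Cantor set $K\subseteq(0,1)$ containing no $z(I)$. Let $D$ consist of one rational from each bounded component of $\mathbb R\setminus K$. Since $K$ has no isolated points and includes no interval, there is a component between any two components, between $\min K$ and any component, and between any component and $\max K$. So $D\cong\mathbb Q$. A point outside $K$ has a neighborhood with at most one point of $D$, so no $z(I)$ is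 an accumulation point of $D$.

Let $g:O\to D$ be increasing, $I\in\mathcal I$ and $z=z(I)$. Then $R\cap I\subseteq(-\infty,z]$ and $R\setminus I\subseteq[z,\infty)$. It suffices to find a nonempty open interval of $\mathbb R$ between these two sets. If $z=-\infty$ then $I=\emptyset$ and $(-1,0)$ works; if $z=\infty$ then $I=\mathbb Q$ and $(1,2)$ works. Otherwise take $\epsilon>0$ with $D\cap(z-\epsilon,z+\epsilon)\subseteq\{z\}$, and use $(z,z+\epsilon)$ if $z\in I$ and $(z-\epsilon,z)$ if $z\notin I$.
\end{proof}

The next lemma builds all maps over one cluster. It is a statement about linear orders only. The order $O_\lambda$ will be the set of points over the node at position $\lambda$, $W_\lambda$ the set of allowed values, and $Q$ the set of positions at which one value is prescribed from outside. The hypothesis on $Q$ says that the demands from the owner stay away from a neighborhood of the prescribed value.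

\begin{lemma}\label{lem:fill}
Let $S\subseteq\omega^{<\omega}$ be a nonempty finite tree. For $\lambda\in S$ let $W_\lambda$ be a linear order and $O_\lambda$ a countable linear order, and for $\lambda\ne\emptyset$ let $\xi_\lambda:W_{\lambda^-}\to O_\lambda$ and $\zeta_\lambda:W_{\lambda^-}\to W_\lambda$ be increasing. Let $Q\subseteq S$, and for $\mu\in Q$ let $o_\mu\in O_\mu$, $v_\mu\in W_\mu$, and let $W^<_\mu,W^>_\mu\subseteq W_\mu$ be rich with $W^<_\mu<v_\mu<W^>_\mu$. Assume:
\begin{itemize}
\item[(i)] if $\emptyset\notin Q$, then $W_\emptyset$ is rich;
\item[(ii)] if $\emptyset\ne\mu\in Q$ and $w\in W_{\mu^-}$, then either $\xi_\mu(w)<o_\mu$ and $\zeta_\mu(w)<W^<_\mu$, or $\xi_\mu(w)>o_\mu$ and $\zeta_\mu(w)>W^>_\mu$.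
\end{itemize}
Then there are increasing maps $f_\lambda:O_\lambda\to W_\lambda$ $(\lambda\in S)$ such that $f_\lambda(\xi_\lambda(w))=\zeta_\lambda(w)$ for $\lambda\neq\emptyset$ and $w\in\operatorname{rng}f_{\lambda^-}$, and $f_\mu(o_\mu)=v_\mu$ for $\mu\in Q$.
\end{lemma}

\begin{proof}
The range of $f_\lambda$ must leave room for all positions below $\lambda$, not only for the immediate successors. For $\kappa\neq\emptyset$ and $o\in O_\kappa$ let $I_o=\{w\in W_{\kappa^-}:\xi_\kappa(w)<o\}$. By recursion from the leaves of $S$, let $\mathcal I_\lambda$ consist of all sets $I_o$ with $o\in O_\kappa$ and all sets $\zeta_\kappa^{-1}[I]$ with $I\in\mathcal I_\kappa$, where $\kappa$ ranges over the positions with $\kappa^-=\lambda$. This is a countable family of initial segments of $W_\lambda$. Call $D\subseteq W_\lambda$ \emph{spacious} if $\{w\in W_\lambda:D\cap I<w<D\setminus I\}$ is rich for all $I\in\mathcal I_\lambda$. We define $f_\lambda$ by recursion on $|\lambda|$ so that its range $D_\lambda$ is spacious.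

\smallskip
\emph{Claim.} Let $O'\subseteq O_\lambda$ and $U\subseteq W_\lambda$, where either (a) $U$ is rich, or (b) $\lambda\in Q$, $o_\lambda\in O'$ and $U=W^<_\lambda\cup\{v_\lambda\}\cup W^>_\lambda$. Then there is an increasing $g:O'\to U$, with $g(o_\lambda)=v_\lambda$ in case (b), whose range $R$ makes $\{w\in U:R\cap I<w<R\setminus I\}$ rich for all $I\in\mathcal I_\lambda$.

Case (a) is Lemma~\ref{lem:sparse}. In case (b) apply Lemma~\ref{lem:sparse} to map the part of $O'$ below $o_\lambda$ into $W^<_\lambda$, with range $R^<$, and the part above $o_\lambda$ into $W^>_\lambda$, with range $R^>$. Let $I\in\mathcal I_\lambda$. If $v_\lambda\in I$, then $R\setminus I=R^>\setminus I$, and the rich set $\{w\in W^>_\lambda:R^>\cap I<w<R^>\setminus I\}$ also lies above $R^<\cup\{v_\lambda\}$. If $v_\lambda\notin I$, then $R\cap I=R^<\cap I$, and the rich set $\{w\in W^<_\lambda:R^<\cap I<w<R^<\setminus I\}$ also lies below $\{v_\lambda\}\cup R^>$. This proves the Claim.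

\smallskip
For $\lambda=\emptyset$ apply the Claim with $O'=O_\emptyset$, in case (b) if $\emptyset\in Q$ and in case (a) with $U=W_\emptyset$ otherwise.

Let $\lambda\ne\emptyset$, and write $D=D_{\lambda^-}$, $\xi=\xi_\lambda$, $\zeta=\zeta_\lambda$. Put $f_\lambda(\xi(d))=\zeta(d)$ for $d\in D$. For an initial segment $\Gamma$ of $D$ let $O_\Gamma$ be the set of $o\in O_\lambda\setminus\xi[D]$ with $D\cap I_o=\Gamma$, that is, with $\xi[\Gamma]<o<\xi[D\setminus\Gamma]$. The sets $O_\Gamma$ partition $O_\lambda\setminus\xi[D]$. If $\lambda\in Q$, then $o_\lambda\notin\xi[D]$ by (ii), so $o_\lambda$ lies in some $O_\Gamma$. For each $\Gamma$ with $O_\Gamma\ne\emptyset$ we choose $U_\Gamma\subseteq W_\lambda$ with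
\begin{equation}\label{eq:gap}
\zeta[\Gamma]<U_\Gamma<\zeta[D\setminus\Gamma].
\end{equation}
If $\lambda\in Q$ and $o_\lambda\in O_\Gamma$, let $U_\Gamma$ be the set in case (b) of the Claim; then \eqref{eq:gap} is (ii). Otherwise let $U_\Gamma$ be the $\zeta$-image of $\{w\in W_{\lambda^-}:\Gamma<w<D\setminus\Gamma\}$, which is rich because $D$ is spacious and $\Gamma=D\cap I_o$ for $o\in O_\Gamma$. Define $f_\lambda$ on $O_\Gamma$ by the Claim with $U=U_\Gamma$, and let $R_\Gamma$ be the range.

The map $f_\lambda$ is increasing on $\xi[D]$ and on each $O_\Gamma$. For $o\in O_\Gamma$ and $d\in D$, \eqref{eq:gap} shows that $f_\lambda(o)$ and $\zeta(d)$ are in the same order as $o$ and $\xi(d)$. If $o<o'$ lie in $O_\Gamma$ and $O_{\Gamma'}$ with $\Gamma\neq\Gamma'$, then $\Gamma\subsetneq\Gamma'$, and $d\in\Gamma'\setminus\Gamma$ gives $f_\lambda(o)<\zeta(d)<f_\lambda(o')$.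

It remains to see that $D_\lambda=\zeta[D]\cup\bigcup_{\Gamma'}R_{\Gamma'}$ is spacious. Let $I\in\mathcal I_\lambda$, $I'=\zeta^{-1}[I]\in\mathcal I_{\lambda^-}$ and $\Gamma=D\cap I'$. Then $\zeta[D]\cap I=\zeta[\Gamma]$. If $\Gamma'\subsetneq\Gamma$, pick $d\in\Gamma\setminus\Gamma'$; then $R_{\Gamma'}<\zeta(d)\in I$, so $R_{\Gamma'}\subseteq I$ and every $w>\zeta[\Gamma]$ is above $R_{\Gamma'}$. If $\Gamma\subsetneq\Gamma'$, pick $d\in\Gamma'\setminus\Gamma$; then $R_{\Gamma'}>\zeta(d)\notin I$, so $R_{\Gamma'}\cap I=\emptyset$ and every $w<\zeta[D\setminus\Gamma]$ is below $R_{\Gamma'}$. Hence it suffices to find a rich set of $w$ with $\zeta[\Gamma]<w<\zeta[D\setminus\Gamma]$ and, if $O_\Gamma\ne\emptyset$, also $R_\Gamma\cap I<w<R_\Gamma\setminus I$. If $O_\Gamma=\emptyset$, take the $\zeta$-image of $\{w\in W_{\lambda^-}:D\cap I'<w<D\setminus I'\}$, which is rich as $D$ is spacious. If $O_\Gamma\ne\emptyset$, take the rich subset of $U_\Gamma$ given by the Claim and use \eqref{eq:gap}.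
\end{proof}

\section{Extending conditions}\label{sec:extend}

\subsection{Lifting to a higher level}

Let $p\in\mathbb P$, $\alpha=\alpha_p<\beta<\omega_1$. For a node $b=(\tau,x)$ of $p$ let $O_b=T[x,\beta]$ and $V_b=B_\tau[f^p(b),\beta]$. If $b=(\tau,x)$ $j$-owns $b'$, then $\xi^\tau_j$ maps $V_b$ into $O_{b'}$ and $\zeta^\tau_j$ maps $V_b$ into $V_{b'}$, because these maps commute with restriction and $p$ satisfies (c1).

\begin{lemma}\label{lem:lift}
In this situation, let $g_b:O_b\to V_b$ be increasing for each node $b$ of $p$, and assume $g_{b'}(\xi^\tau_j(v))=\zeta^\tau_j(v)$ whenever $b=(\tau,x)$ $j$-owns $b'$ and $v\in\operatorname{rng}g_b$. Put $f^q_\tau(u)=g_{(\tau,u|\alpha)}(u)$ for $\tau\in J_p$ and $u\in T_\beta$. Then $q=(\beta,J_p,\langle f^q_\tau\rangle)$ is a condition, $q\le p$, and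
\begin{itemize}
\item[$(*)$] if $(\tau,u)$ $j$-owns $(\tau',u')$ in $q$, then $(\tau,u|\alpha)$ $j$-owns $(\tau',u'|\alpha)$ in $p$.
\end{itemize}
\end{lemma}

\begin{proof}
By definition $f^q_\tau(u)\in B_\tau\cap T_\beta$ extends $f^p_\tau(u|\alpha)$. Let $u<u'$. By (T2), $u|\alpha\le u'|\alpha$. If equality holds, $f^q_\tau(u)<f^q_\tau(u')$ as $g_{(\tau,u|\alpha)}$ is increasing; otherwise $f^p_\tau(u|\alpha)<f^p_\tau(u'|\alpha)$ and (T2) applies. For $(*)$, if $u'=\xi^\tau_j(f^q_\tau(u))$ then $u'|\alpha=\xi^\tau_j(f^q_\tau(u)|\alpha)=\xi^\tau_j(f^p_\tau(u|\alpha))$. By $(*)$, clause (c1) for $q$ is the assumption on the $g_b$. For (c2), if $(\tau,u)$ $j$-owns $(\tau',u')$ in $q$, then $\tau$ and $j$ are determined by $(*)$ and (c2) for $p$, and $u$ is determined because $\xi^\tau_j\circ f^q_\tau$ is injective. By $(*)$, a sequence violating (c3) for $q$ restricts to one for $p$.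
\end{proof}

By Lemma~\ref{lem:clusters}, ownership in $p$ holds exactly between $a_\lambda$ and $a_{\lambda^\frown j}$ for tops $a$. So the maps $g_b$ can be found cluster by cluster: for a top $a=(\tau,x)$ apply Lemma~\ref{lem:fill} with
\begin{equation}\label{eq:data}
S=S_\tau,\quad O_\lambda=O_{a_\lambda},\quad W_\lambda\subseteq V_{a_\lambda},\quad \xi_{\lambda^\frown j}=\xi^{\tau(\lambda)}_j,\quad\zeta_{\lambda^\frown j}=\zeta^{\tau(\lambda)}_j,
\end{equation}
and put $g_{a_\lambda}=f_\lambda$.

\subsection{Inserting a target}

A new map cannot simply be added on level $\alpha_p$, where neither its tree nor the existing maps need leave room. We move to a higher level and let the new map take all its values over one node $u_0$ whose demands are already met at tops.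

\begin{lemma}\label{lem:insert}
Let $p\in\mathbb P$, $\alpha=\alpha_p$, and let $\tau\notin J_p$ be a target whose components are in $J_p$. Let $u_0\in B_\tau\cap T_\alpha$ be such that the nodes $b^k=(\tau(k),\xi^\tau_k(u_0))$, $k<m_\tau$, are distinct tops of $p$ with $f^p(b^k)=\zeta^\tau_k(u_0)$. Then there is $q\le p$ with $J_q=J_p\cup\{\tau\}$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:rich} choose $\beta>\alpha$ such that $B_\tau[u_0,\beta]$ and the countably many sets $V_a$, $a$ a top of $p$, are rich. For each top $a$ other than the $b^k$ apply Lemma~\ref{lem:fill} to the data \eqref{eq:data} with $W_\lambda=V_{a_\lambda}$ and $Q=\emptyset$. The clusters of the $b^k$ are treated together, as if they hung below a new top. We have $S_\tau=\{\emptyset\}\cup\{k^\frown\lambda:k<m_\tau,\ \lambda\in S_{\tau(k)}\}$, and $k^\frown\lambda\mapsto(b^k)_\lambda$ is a bijection from $S_\tau\setminus\{\emptyset\}$ onto $\bigcup_k\operatorname{cl}(b^k)$ by Lemma~\ref{lem:clusters}(b). Apply Lemma~\ref{lem:fill} with $S=S_\tau$, $Q=\emptyset$, $O_\emptyset=T_\beta$, $W_\emptyset=B_\tau[u_0,\beta]$, with $O_{k^\frown\lambda}=O_b$ and $W_{k^\frown\lambda}=V_b$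 for $b=(b^k)_\lambda$, and with the one-step maps of the targets $\tau(\lambda)$ as in \eqref{eq:data}. The maps from the root are of the right kind: for $v\in W_\emptyset$ we have $\xi^\tau_k(v)|\alpha=\xi^\tau_k(u_0)$, so $\xi^\tau_k(v)\in O_{b^k}$, and $\zeta^\tau_k(v)|\alpha=\zeta^\tau_k(u_0)=f^p(b^k)$, so $\zeta^\tau_k(v)\in V_{b^k}$.

This defines $g_b$ for all nodes $b$ of $p$, and Lemma~\ref{lem:lift} gives $q_0\le p$ on level $\beta$ with $J_{q_0}=J_p$. Let $q$ be $q_0$ together with the map $f^q_\tau=f_\emptyset:T_\beta\to B_\tau[u_0,\beta]$ from the last application. Then $J_q$ is closed under components, and (c1) for the nodes $(\tau,u)$ is the conclusion of Lemma~\ref{lem:fill} at the positions $(k)$.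

A node $(\tau,u)$ is not owned: $\tau$ is not a component of a member of $J_p$, since $J_p$ is closed under components and $\tau\notin J_p$, and it is not a component of itself, by rank. Let $(\tau',u')$ be a node with $\tau'\in J_p$. If $(\tau,u)$ $k$-owns it, then $(\tau',u'|\alpha)=b^k$ by the computation above. Then $k$ is determined as the $b^k$ are distinct, $u$ is determined by injectivity of $\xi^\tau_k\circ f^q_\tau$, and $(\tau',u')$ is not owned in $q_0$, by $(*)$ and because $b^k$ is a top. Otherwise all its owners are nodes of $q_0$, and (c2) for $q_0$ applies. Finally, every member of a sequence violating (c3) is owned, hence is a node of $q_0$, so (c3) for $q$ follows from (c3) for $q_0$.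
\end{proof}

\subsection{Requests}

From now on $\theta$ is sufficiently large, $M\prec H(\theta)$ is countable and contains $\mathbb P$, $\mathbf C$ and the auxiliary objects, and $\delta=M\cap\omega_1$. For $\gamma<\delta$ we have $T_\gamma\subseteq M$, and for $p\in\mathbb P\cap M$ we have $\alpha_p<\delta$ and $J_p\subseteq M$.

A request records a value on level $\delta$ that has been chosen in advance.

\begin{definition}
A \emph{request} is a triple $(\rho,x,l)$ where $\rho$ is a target, $x\in T_\delta$, $l<\omega$, and $h_l(x)$ is defined and in $B_\rho$. Let $A=\langle(\rho_k,x_k,l_k):k<m\rangle$ be a finite list of requests and $s_k=h_{l_k}(x_k)$. The list $A$ is \emph{realized} in a condition $p$ with $\alpha_p<\delta$ if all $\rho_k$ are in $J_p$ and the nodes $a^k=(\rho_k,x_k|\alpha_p)$ satisfy: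
\begin{itemize}
\item[(r1)] the clusters $\operatorname{cl}(a^k)$ are pairwise disjoint;
\item[(r2)] $f^p(a^k)=s_k|\alpha_p$;
\item[(r3)] if $a^k$ is owned in $p$, its link is $l_k$.
\end{itemize}
It is \emph{free} in $p$ if moreover all $a^k$ are tops. A pair $(\tau,x)$ with $x\in T_\delta$ is \emph{covered} by $A$ if it equals $(\rho_k,x_k)$ for some $k$, or $(\rho_k(\lambda),\xi^{\rho_k}_\lambda(s_k))$ for some $k$ and $\emptyset\neq\lambda\in S_{\rho_k}$.
\end{definition}

The covered pairs are those whose values on level $\delta$ are dictated by $A$, directly or through demands; (r1) prevents two requests from dictating the same value. Thus $A$ is free in $p$ iff the $a^k$ are distinct tops with values $s_k|\alpha_p$. Freeness is what Lemma~\ref{lem:insert} needs. The weaker notion is needed as well, because once a promise has been inserted the nodes it speaks about are owned. The next lemma turns ``realized'' back into ``free'' and adds requests.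

\begin{lemma}\label{lem:extend}
Let $p\in\mathbb P\cap M$, let $A$ be realized in $p$, and let $\gamma<\delta$.
\begin{itemize}
\item[(1)] There is $q\le p$ in $M$ with $\alpha_q\ge\gamma$ and $J_q=J_p$ such that $A$ is free in $q$.
\item[(2)] If $\sigma\in J_p$, $y\in T_\delta$ and $(\sigma,y)$ is not covered by $A$, then $q$ as in \textup{(1)} and $l<\omega$ can be found such that $A^\frown(\sigma,y,l)$ is free in $q$.
\end{itemize}
\end{lemma}

\begin{proof}
We prove both parts at once; clauses about $(\sigma,y)$ are to be ignored for (1). Let $\alpha=\alpha_p$ and let $A$, $s_k$, $a^k$ be as in the definition.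

\emph{Two levels.} There is an ordinal $\beta_1>\alpha$ such that $B_\tau[f^p(a),\beta_1]$ is rich for each of the countably many tops $a=(\tau,x)$ of $p$, by Lemma~\ref{lem:rich}, and by elementarity we take $\beta_1<\delta$. On level $\beta_1$ the demands will be separated from the requests. Choose $\beta\in(\beta_1,\delta)$, $\beta\ge\gamma$, so large that the conclusion of Lemma~\ref{lem:sides} holds at $\beta$ for $B_{\rho_k},s_k,\beta_1$ and all $k$, and that $y|\beta\ne y'|\beta$ whenever $(\sigma,y')$ is covered by $A$. The latter is possible by (T3), as there are finitely many such $y'$ and all differ from $y$.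

\emph{The data for a top $a=(\tau,x)$.} We use \eqref{eq:data}. Let $Q$ be the set of $\mu\in S_\tau$ such that $a_\mu=a^k$ for some $k$. By (r1) this $k$ is unique, and by (r1) and Lemma~\ref{lem:clusters}(b) the elements of $Q$ are pairwise incomparable. For $a_\mu=a^k$ put $o_\mu=x_k|\beta\in O_\mu$ and $v_\mu=s_k|\beta$, which is in $V_{a_\mu}$ by (r2). If $(\sigma,y|\alpha)=a_{\lambda_0}$ for some $\lambda_0\in S_\tau$, keep this $\lambda_0$ in mind. Let $W_\lambda$ be the set of $v\in V_{a_\lambda}$ such that for all $\kappa\neq\emptyset$
\begin{itemize}
\item[(w1)] if $\lambda^\frown\kappa=\mu\in Q$, then $\xi^{\tau(\lambda)}_\kappa(v)|\beta_1\ne o_\mu|\beta_1$;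
\item[(w2)] if $\lambda^\frown\kappa=\lambda_0$, then $\xi^{\tau(\lambda)}_\kappa(v)\ne y|\beta$.
\end{itemize}
By \eqref{eq:compose}, $\xi^{\tau(\lambda^\frown j)}_\kappa\circ\zeta^{\tau(\lambda)}_j=\xi^{\tau(\lambda)}_{j^\frown\kappa}$, so $\zeta_{\lambda^\frown j}$ maps $W_\lambda$ into $W_{\lambda^\frown j}$. For $\mu\in Q$ let $W^<_\mu$ and $W^>_\mu$ be the sets of $v\in W_\mu$ with $v|\beta_1=v_\mu|\beta_1$ and $v<v_\mu$, respectively $v>v_\mu$.

\emph{The elements of $Q$.} Let $a_\mu=a^k$, so $\tau(\mu)=\rho_k$. No element of $Q$ properly extends $\mu$, so (w1) is void for $W_\mu$, and (w2) removes at most one point from $V_{a_\mu}$, since $\xi^{\rho_k}_\kappa$ is injective on level $\beta$. That point is not $v_\mu$: if $\lambda_0=\mu^\frown\kappa$ with $\kappa\neq\emptyset$, then $\rho_k(\kappa)=\tau(\lambda_0)=\sigma$, so $(\sigma,\xi^{\rho_k}_\kappa(s_k))$ is covered by $A$, and $\xi^{\rho_k}_\kappa(v_\mu)=\xi^{\rho_k}_\kappa(s_k)|\beta\ne y|\beta$ by the choice of $\beta$. So $v_\mu\in W_\mu$. The sets $W^<_\mu$ and $W^>_\mu$ are the rich sets of Lemma~\ref{lem:sides} for $B_{\rho_k},s_k,\beta_1$ at $\beta$, minus at most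 one point.

\emph{Hypothesis \textup{(i)}.} Let $\emptyset\notin Q$. From the rich set $B_\tau[f^p(a),\beta_1]$ delete the at most $|Q|$ elements $w$ with $\xi^\tau_\mu(w)=o_\mu|\beta_1$ for some $\mu\in Q$. Choose for each remaining $w$ one $v\in B_\tau[w,\beta]$. By (T2) this choice is increasing, so the chosen $v$ form a rich set, and they satisfy (w1) because $\xi^\tau_\mu(v)|\beta_1=\xi^\tau_\mu(w)$. At most one of them violates (w2).

\emph{Hypothesis \textup{(ii)}.} Let $\emptyset\ne\mu\in Q$, $a_\mu=a^k$ and $w\in W_{\mu^-}$. The node $a^k$ is owned by $a_{\mu^-}$, and by (r3) the link is $l_k$. So $\zeta_\mu(w)=h_{l_k}(\xi_\mu(w))$, and also $v_\mu=h_{l_k}(o_\mu)$ by (H2). By (w1), $\xi_\mu(w)|\beta_1\neq o_\mu|\beta_1$. Suppose $\xi_\mu(w)|\beta_1<o_\mu|\beta_1$. Then $\xi_\mu(w)<o_\mu$ by (T2). Applying $h_{l_k}$ on level $\beta_1$ gives $\zeta_\mu(w)|\beta_1<v_\mu|\beta_1$ by (H1) and (H2), so $\zeta_\mu(w)<W^<_\mu$ by (T2). The case $\xi_\mu(w)|\beta_1>o_\mu|\beta_1$ is symmetric. This is the step that fails if the link differs from $l_k$, or if the demands are separated from $o_\mu$ only on level $\beta$.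

\emph{The condition.} Lemma~\ref{lem:fill} for every top and then Lemma~\ref{lem:lift} give $q\le p$ with $\alpha_q=\beta$ and $J_q=J_p$, in which $(\rho_k,x_k|\beta)$ has value $s_k|\beta$. Suppose that $(\rho_k,x_k|\beta)$ is $j$-owned in $q$ by $(\tau',u)$. Let $a^k=a_\mu$ with $a$ a top of $p$. By $(*)$ and (c2) for $p$, we have $\mu\neq\emptyset$, $j$ is the last entry of $\mu$, and $(\tau',u|\alpha)=a_{\mu^-}$. Then $w=f^q_{\tau'}(u)\in W_{\mu^-}$ and $\xi_\mu(w)=o_\mu$, contradicting (w1). The same argument with $\lambda_0$ and (w2) shows that $(\sigma,y|\beta)$ is a top of $q$. The tops $(\rho_k,x_k|\beta)$ are distinct since the $a^k$ are, and $(\sigma,y|\beta)$ differs from them: if $\sigma=\rho_k$, then $(\sigma,x_k)$ is covered, so $y|\beta\neq x_k|\beta$.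

The existence of $q\le p$ with $\alpha_q=\beta$ and $J_q=J_p$, in which the $(\rho_k,x_k|\beta)$ are tops with values $s_k|\beta$ and $(\sigma,y|\beta)$ is a top, is a statement about $p,\beta,\rho_k,x_k|\beta,s_k|\beta,\sigma,y|\beta$, all of which are in $M$. So we may take $q\in M$, and $A$ is free in $q$. For (2), choose $s\in B_\sigma[f^q_\sigma(y|\beta),\delta]$, which is possible as $B_\sigma$ is pruned, and by (H3) choose $l$ with $h_l(y)=s$. Then $(\sigma,y,l)$ is a request and $A^\frown(\sigma,y,l)$ is free in $q$.
\end{proof}

For each $\gamma<\omega_1$ the open set $\{q\in\mathbb P:\alpha_q\ge\gamma\}$ is dense: given $p$, apply Lemma~\ref{lem:extend}(1) with $A=\emptyset$ and a model $M$ containing $p$ and $\gamma$.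

\section{The dichotomy}\label{sec:dichotomy}

We now carry out the argument of Section~\ref{sec:idea} for $\mathbb P$. A set $\Psi$ of pairs describes the goal, so that meeting a dense set and forcing a node out of a name are treated together.

\begin{lemma}\label{lem:dichotomy}
Let $p\in\mathbb P\cap M$, let $A$ be free in $p$, and let $s\in T_\delta$. Let $\Psi\in M$ be a set of pairs $(q,u)\in\mathbb P\times T$ with $\alpha_q\le\operatorname{ht}(u)$, such that $(q,u)\in\Psi$ implies $(q,u')\in\Psi$ for all $u'$ extending $u$. Then one of the following holds.
\begin{itemize}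
\item[(a)] There are $q\le p$ in $M$ and $\gamma<\delta$ such that $(q,s|\gamma)\in\Psi$ and $A$ is realized in $q$.
\item[(b)] There are $p'\le p$ and $\tau\in J_{p'}$ such that $(q,f^q_\tau(x))\notin\Psi$ for all $q\le p'$ and $x\in T_{\alpha_q}$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $A=\langle(\rho_k,x_k,l_k):k<m\rangle$, $s_k=h_{l_k}(x_k)$ and $\alpha=\alpha_p$. By (H3) pick $n_k$ with $h_{n_k}(s)=x_k$. Call $u\in T$ \emph{eligible} if $h_{l_k}(h_{n_k}(u))$ is defined and in $B_{\rho_k}$ for all $k<m$. The node $s$ is eligible, and restrictions of eligible nodes are eligible by (H2). For eligible $u$ and $q\le p$ with $\alpha_q\le\operatorname{ht}(u)$, say that $q$ \emph{supports} $u$ if, with $y_k=h_{n_k}(u|\alpha_q)$, the nodes $(\rho_k,y_k)$ of $q$ have pairwise disjoint clusters, have values $h_{l_k}(y_k)$, and have links $l_k$ if they are owned. This depends only on $q$ and $u|\alpha_q$. For $u=s|\gamma$ we have $y_k=x_k|\alpha_q$ and $h_{l_k}(y_k)=s_k|\alpha_q$, so $q$ supports $s|\gamma$ iff $A$ is realized in $q$.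

Let $Z$ be the set of eligible extensions $u$ of $s|\alpha$ for which there is no $q\le p$ with $\alpha_q\le\operatorname{ht}(u)$ that supports $u$ and satisfies $(q,u)\in\Psi$. The parameters $p,s|\alpha,\rho_k,n_k,l_k,\Psi$ are in $M$, so $Z\in M$. The set $Z$ is closed under restriction to levels $\ge\alpha$, because a $q$ that keeps $u|\gamma$ out of $Z$ supports $u$ and satisfies $(q,u)\in\Psi$.

Suppose first that $s|\gamma\notin Z$ for some $\gamma\in[\alpha,\delta)$. As $s|\gamma$ is eligible, some $q\le p$ supports $s|\gamma$ and has $(q,s|\gamma)\in\Psi$. Since $s|\gamma\in M$, there is such a $q$ in $M$, and (a) holds.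

Suppose now that $s|\gamma\in Z$ for all $\gamma\in[\alpha,\delta)$. Let $B$ be the pruned tree of Lemma~\ref{lem:pruning}. All its elements are eligible, so $\tau=(\eta,\langle(\rho_k,n_k,l_k):k<m\rangle,B)$ is a target for every $\eta<\omega_1$. As $J_p$ is countable, we can choose $\eta$ with $\tau\notin J_p$. For $u_0=s|\alpha$ we have $\xi^\tau_k(u_0)=x_k|\alpha$ and $\zeta^\tau_k(u_0)=s_k|\alpha$. Since $A$ is free in $p$, Lemma~\ref{lem:insert} applies and gives $p'\le p$ with $\tau\in J_{p'}$.

Let $q\le p'$, $x\in T_{\alpha_q}$, $b=(\tau,x)$ and $u=f^q(b)\in B$. Since $\operatorname{ht}(u)=\alpha_q\ge\alpha$, we have $u\in Z$. The node $(\rho_k,h_{n_k}(u))$ of $q$ is $k$-owned by $b$ with link $l_k$, and its value is $h_{l_k}(h_{n_k}(u))$ by (c1). If $b$ has position $\mu$ in the cluster of its top, these nodes have the pairwise incomparable positions $\mu^\frown k$, so their clusters are disjoint by Lemma~\ref{lem:clusters}(b). Thus $q\le p$ supports $u$, and $u\in Z$ gives $(q,u)\notin\Psi$. So (b) holds.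
\end{proof}

\begin{corollary}\label{cor:dense}
If $A$ is free in $p\in\mathbb P\cap M$ and $D\in M$ is dense open, there is $q\le p$ in $D\cap M$ such that $A$ is free in $q$.
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:dichotomy} to $\Psi=\{(q,u):q\in D,\ \alpha_q\le\operatorname{ht}(u)\}$ and any $s\in T_\delta$. Alternative (b) fails for any $q\le p'$ in $D$ and any $x\in T_{\alpha_q}$. So $A$ is realized in some $q_0\le p$ in $D\cap M$. Lemma~\ref{lem:extend}(1) gives $q\le q_0$ in $M$ with $A$ free in $q$, and $q\in D$ as $D$ is open.
\end{proof}

\begin{corollary}\label{cor:name}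
Let $\dot Y\in M$ be a $\mathbb P$-name for a subset of $T$, let $A$ be free in $p\in\mathbb P\cap M$, and let $t\in T_\delta$. Then one of the following holds.
\begin{itemize}
\item[(a)] There are $q\le p$ in $M$ and $\gamma<\delta$ such that $A$ is free in $q$ and $q\Vdash t|\gamma\notin\dot Y$.
\item[(b)] There are $p'\le p$ and $\tau\in J_{p'}$ such that $p'$ forces: $f^r_\tau(x)\in\dot Y$ for all $r\in\dot G$ with $\tau\in J_r$ and all $x\in T_{\alpha_r}$.
\end{itemize}
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:dichotomy} with $s=t$ and with $\Psi$ the set of $(q,u)$ such that $\alpha_q\le\operatorname{ht}(u)$ and $q\Vdash u|\gamma\notin\dot Y$ for some $\gamma\le\operatorname{ht}(u)$. Alternative (a) there and Lemma~\ref{lem:extend}(1) give (a) here. Let $p',\tau$ be as in alternative (b) there, and suppose that $p'$ does not force the statement in (b). Then there are $q\le p'$, a condition $r$ with $\tau\in J_r$, and $x\in T_{\alpha_r}$ such that $q$ forces $r\in\dot G$ and $f^r_\tau(x)\notin\dot Y$. The conditions $q$ and $r$ are compatible, so we may assume $q\le r$. Take $w\in T[x,\alpha_q]$. Then $f^q_\tau(w)|\alpha_r=f^r_\tau(x)$,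 so $(q,f^q_\tau(w))\in\Psi$, a contradiction.
\end{proof}

\section{Lower bounds and the proof of Theorem~\ref{thm:main}}\label{sec:fusion}

\begin{lemma}\label{lem:fusion}
Let $(p_n)$ be a decreasing sequence in $\mathbb P\cap M$ with $\alpha_n=\alpha_{p_n}\to\delta$, and let $J=\bigcup_nJ_{p_n}$. Let $A_n$ be finite lists of requests such that $A_{n+1}$ end-extends $A_n$, $A_n$ is free in $p_n$, and every element of $J\times T_\delta$ is covered by some $A_n$. Then $(p_n)$ has a lower bound in $\mathbb P$.
\end{lemma}

\begin{proof}
Let $(\rho_k,x_k,l_k)$, $k=0,1,\dots$, be the requests in the lists, in their common order, and $s_k=h_{l_k}(x_k)$. For $\lambda\in S_{\rho_k}$ call $(k,\lambda)$ an \emph{address} of $(\rho_k,x_k)$ if $\lambda=\emptyset$, and of $(\rho_k(\lambda),\xi^{\rho_k}_\lambda(s_k))$ otherwise. Every element of $J\times T_\delta$ has an address, by hypothesis.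

Let $(\tau,x)$ have address $(k,\lambda)$, and let $n$ be so large that the $k$th request is in $A_n$. Then $a=(\rho_k,x_k|\alpha_n)$ is a top of $p_n$ with value $s_k|\alpha_n$. As $\xi^{\rho_k}_\lambda$ and $\zeta^{\rho_k}_\lambda$ commute with restriction, Lemma~\ref{lem:clusters}(a) gives
\begin{equation}\label{eq:address}
(\tau,x|\alpha_n)=a_\lambda\qquad\text{and}\qquad f^{p_n}_\tau(x|\alpha_n)=\zeta^{\rho_k}_\lambda(s_k)|\alpha_n .
\end{equation}
If $(k',\lambda')$ is another address of $(\tau,x)$, then for large $n$ also $(\tau,x|\alpha_n)=a'_{\lambda'}$ for the top $a'=(\rho_{k'},x_{k'}|\alpha_n)$. By Lemma~\ref{lem:clusters}(b), $a=a'$ and $\lambda=\lambda'$, and $k=k'$ by (r1). So addresses are unique, and we can define $f_\tau(x)=\zeta^{\rho_k}_\lambda(s_k)\in B_\tau\cap T_\delta$. Let $q=(\delta,J,\langle f_\tau:\tau\in J\rangle)$.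

The set $J$ is countable and closed under components. By \eqref{eq:address}, $f_\tau(x)|\alpha_{n}=f^{p_n}_\tau(x|\alpha_n)$ for large $n$, and restricting from a large $n'$ to $n$ gives this for all $n$ with $\tau\in J_{p_n}$. If $x<x'$ in $T_\delta$, then $x|\alpha_n<x'|\alpha_n$ for large $n$ by (T3) and (T2), so $f_\tau(x)|\alpha_n<f_\tau(x')|\alpha_n$ and $f_\tau(x)<f_\tau(x')$ by (T2). Let $(\tau,x)$ have address $(k,\lambda)$ and let $j<m_\tau$. The node that it $j$-owns is $(\rho_k(\lambda^\frown j),\xi^\tau_j(\zeta^{\rho_k}_\lambda(s_k)))=(\rho_k(\lambda^\frown j),\xi^{\rho_k}_{\lambda^\frown j}(s_k))$. This node has address $(k,\lambda^\frown j)$ and value $\zeta^{\rho_k}_{\lambda^\frown j}(s_k)=\zeta^\tau_j(f_\tau(x))$, which is (c1). The unique address of an owned node therefore determines the address of its owner and the index $j$, which is (c2). Passing to the owner shortens the address, which gives (c3). So $q\in\mathbb P$ and $q\le p_n$ for all $n$.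
\end{proof}

\begin{proof}[Proof of total properness]
Let $p\in\mathbb P\cap M$. Let $(D_n)$ enumerate the dense open sets in $M$, and let $(\sigma_n,y_n)$ list the pairs consisting of a target in $M$ and an element of $T_\delta$, each infinitely often. Put $p_0=p$ and $A_0=\emptyset$. Given $A_n$ free in $p_n\in M$, Corollary~\ref{cor:dense} gives $p'_n\le p_n$ in $D_n\cap M$ with $A_n$ free in $p'_n$. If $\sigma_n\in J_{p'_n}$ and $(\sigma_n,y_n)$ is not covered by $A_n$, Lemma~\ref{lem:extend}(2) gives $p_{n+1}\le p'_n$ in $M$ and $l$ such that $A_{n+1}=A_n{}^\frown(\sigma_n,y_n,l)$ is free in $p_{n+1}$. Otherwise let $p_{n+1}=p'_n$ and $A_{n+1}=A_n$. Then $p_{n+1}\in D_n$. We have $\alpha_{p_n}\to\delta$, because the sets $\{r:\alpha_r\ge\gamma\}$, $\gamma<\delta$, are among the $D_n$. A pair $(\tau,x)$ with $\tau\in J_{p_i}\subseteq M$ and $x\in T_\delta$ equals $(\sigma_n,y_n)$ for some $n\ge i$ and is then covered by $A_{n+1}$. Lemma~\ref{lem:fusion} gives a lower bound.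
\end{proof}

This is the first assertion of Theorem~\ref{thm:main}. By Section~\ref{sec:background}, $\mathbb P$ is proper and adds no $\omega$-sequences of ground model elements; in particular it adds no reals and preserves $\omega_1$. Let $G\subseteq\mathbb P$ be generic over $V$. By Lemma~\ref{lem:reduction}, the next lemma completes the proof.

\begin{lemma}\label{lem:catch}
In $V[G]$ there is a tree embedding into every tall $Y\subseteq T$.
\end{lemma}

\begin{proof}
Let $p\in G$ force that $\dot Y$ is tall. Work in $V$, and let $P'$ be the set of conditions $p'$ that, for some $\tau\in J_{p'}$, force the statement in Corollary~\ref{cor:name}(b). We claim that $P'$ is dense below $p$. Otherwise fix $p_0\le p$ with no extension in $P'$, and take $M$ containing $p_0$ and $\dot Y$. Let $T_\delta=\{t_n:n<\omega\}$. Run the construction above from $p_0$, but at step $n$ apply Corollary~\ref{cor:name} to $p'_n$, $A_n$ and $t_n$ before adding the new request. Alternative (b) is excluded, so $p'_n$ can be replaced by an extension in $M$ in which $A_n$ is free and which forces $t_n|\gamma\notin\dot Y$ for some $\gamma<\delta$. The lower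 bound $q$ is below $p$, so it forces that $\dot Y$ is closed under restriction, and hence that $t_n\notin\dot Y$ for all $n$. Thus $q\Vdash\dot Y\cap T_\delta=\emptyset$, although $q$ forces that $\dot Y$ meets every level.

So there are $p'\in G$ and $\tau\in J_{p'}$ such that $f^r_\tau(x)\in Y$ whenever $r\in G$, $\tau\in J_r$ and $x\in T_{\alpha_r}$. Let $E=\{\alpha_r:r\in G,\ \tau\in J_r\}$. For $\gamma<\omega_1$ the conditions $r\le p'$ with $\alpha_r\ge\gamma$ are dense below $p'$ and have $\tau\in J_r$, so $E$ is unbounded. Let $r,r'\in G$ with $\tau\in J_r\cap J_{r'}$ and $\alpha_r\le\alpha_{r'}$, and let $x\in T_{\alpha_{r'}}$. Take $q\in G$ below $r$ and $r'$, and $w\in T[x,\alpha_q]$. Then $f^q_\tau(w)|\alpha_{r'}=f^{r'}_\tau(x)$ and $f^q_\tau(w)|\alpha_r=f^r_\tau(x|\alpha_r)$, so $f^{r'}_\tau(x)|\alpha_r=f^r_\tau(x|\alpha_r)$. For $\alpha_r=\alpha_{r'}$ this says $f^r_\tau=f^{r'}_\tau$. Hence the union $f$ of the maps $f^r_\tau$ is a function, and it is a tree embedding into $Y$ defined on the levels in $E$.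
\end{proof}

\section{The continuum hypothesis and lexicographic powers}\label{sec:ch}

To treat all powers of $\mathbf C$ at once, we apply Theorem~\ref{thm:main} to one Countryman line that contains them all.

\begin{proof}[Proof of Theorem~\ref{thm:ch}]
Fix $c_0\in\mathbf C$ and let $\mathbf D$ be the set of $x\in\mathbf C^\omega$ with $x(k)=c_0$ for all but finitely many $k$, ordered lexicographically. Padding with $c_0$ embeds each lexicographic power $\mathbf C^n$ into $\mathbf D$. We have $\mathbf D^2=\bigcup_{n\ge1}P_n$, where $P_n$ is the set of pairs $(x,y)$ with $x(k)=y(k)=c_0$ for all $k\ge n$. Splitting a $2n$-tuple into halves and padding gives a bijection from $\mathbf C^{2n}$ onto $P_n$. It carries the coordinatewise order into the order of $\mathbf D^2$, since $x(k)\le x'(k)$ for all $k$ implies $x\le x'$ lexicographically. By Lemma~\ref{lem:powers}, each $P_n$ is a union of countably many chains, so $\mathbf D$ is Countryman.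

First force with the poset of countable partial functions from $\omega_1$ to $2^{\aleph_0}$, ordered by reverse inclusion. It is $\sigma$-closed, so it is proper, adds no reals and preserves $\omega_1$. The generic function maps $\omega_1$ onto the ground model cardinal $2^{\aleph_0}$, so CH holds in the extension. There $\mathbf D$ is still uncountable and its square is covered by the same chains, so $\mathbf D$ is Countryman. Now force with the poset of Theorem~\ref{thm:main} for $\mathbf D$. The two-step iteration is proper and adds no reals. The second step preserves $\omega_1$ and adds no reals, so CH holds in the final model, and there $\mathbf D$ is minimal.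

In the final model let $X\subseteq\mathbf C^n$ and $X'\subseteq\mathbf C^{n'}$ be uncountable. Up to isomorphism both are suborders of $\mathbf D$, and $\mathbf D$ embeds into $X'$, so $X$ embeds into $X'$. Thus all these orders are pairwise bi-embeddable. Taking for $X'$ an uncountable suborder of $X$ shows that $X$ is minimal.
\end{proof}

\begin{thebibliography}{1}

\bibitem{structure}
\emph{Structural analysis of Aronszajn trees},
\texttt{http://pi.math.cornell.edu/\~{}justin/Ftp/structure\_Atree.pdf}.

\end{thebibliography}
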